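\title{The Kleene algebra axioms are incomplete over representable allegories}

\begin{abstract}
We consider terms built with union, composition, intersection, converse, Kleene star and the constants $0,1,\top$, interpreted as binary relations. Take as axioms all valid star-free equations and add the axioms of Kleene algebra. We show that this system does not derive every valid equation: the one-variable inequation $a^*\cap(a^\circ)^*\le(a\cap(a^\circ)^*)^*$ is valid and not derivable. The countermodel consists of closed subsets of the plane, with Minkowski sum as composition and the closed submonoid generated by a set as its star. Its star-free reduct is an algebra of binary relations, and it is $^*$-continuous, complete as a lattice and residuated. We also show that an infinitary rule, which expresses the continuity of star in every context whose hole is not under a star, yields a complete system, and that completeness is lost when intersection is omitted from the contexts.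
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Terms and relations}

\emph{Terms} are built from variables $a,b,\dots$ with the constants $0,1,\top$, the binary operations $+$ (union), $\cdot$ (composition, mostly written by juxtaposition) and $\cap$ (intersection), and the unary operations ${}^\circ$ (converse) and ${}^*$ (Kleene star). These operations form the \emph{full signature}; a term or formula is \emph{star-free} if ${}^*$ does not occur in it. Composition binds more tightly than $\cap$ and $+$. Powers are abbreviations: $e^0=1$ and $e^{n+1}=e\cdot e^n$.

For a set $S$, let $\mathrm{Rel}(S)$ be the algebra of all binary relations on $S$, in which $0$ is the empty relation, $1$ is the identity relation, $\top=S\times S$, the operations $+$ and $\cap$ are union and intersection, and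
\[
R\cdot R'=\{(x,z):(x,y)\in R\text{ and }(y,z)\in R'\text{ for some }y\},\qquad
R^\circ=\{(y,x):(x,y)\in R\},\qquad
R^*=\bigcup_{n\ge0}R^n .
\]
An \emph{interpretation} is a set $S$ together with a relation on $S$ for each variable; it gives every term a value in $\mathrm{Rel}(S)$, which we denote by the term itself. An equation $e=f$ is \emph{valid} if it holds under every interpretation. The inequation $e\le f$ abbreviates $e+f=f$; in $\mathrm{Rel}(S)$ it expresses inclusion. If $a$ is read as the edge relation of a directed graph, then $a^\circ$ reverses the edges, $a^*$ is reachability, and $a^*\cap(a^\circ)^*$ relates two vertices when each is reachable from the other.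

\subsection{The deductive system and the question}

Let $E$ be the set of all valid star-free equations. We take $E$ as our complete axiomatization of (representable) allegories. A finite list would not do: by a result of Hodkinson and Mikul\'as, there is no finite such axiomatization, not even a quasi-equational one, as soon as composition, intersection and converse are present.

The \emph{Kleene algebra axioms} are Kozen's axioms: $(+,0)$ is a commutative idempotent monoid, $(\cdot,1)$ is a monoid, $\cdot$ distributes over $+$ on both sides, $0$ is annihilating for $\cdot$ on both sides, and
\[
1+ee^*\le e^*,\qquad ef\le f\ \Rightarrow\ e^*f\le f,\qquad fe\le f\ \Rightarrow\ fe^*\le f .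
\]
We call the first of the displayed axioms the \emph{unfolding axiom} and the other two the \emph{Horn rules}. The remaining axioms are valid and star-free, so they already belong to $E$.

A set of equations is \emph{closed under equational reasoning} if it is closed under reflexivity, symmetry, transitivity and congruence for all operations of the full signature. Let $\vdash$ be the least set of equations between terms of the full signature that
\begin{itemize}
\item contains every substitution instance of every equation of $E$ and of every equational Kleene algebra axiom, where variables may be replaced by arbitrary terms, including terms with stars;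
\item is closed under equational reasoning;
\item is closed under the two Horn rules, applied to arbitrary terms $e,f$.
\end{itemize}
A \emph{model} is an algebra of the full signature that satisfies the equations of $E$ as identities and all Kleene algebra axioms. Then $\vdash e=f$ if and only if $e=f$ holds in every model. Indeed, the equations that hold in a given model under all valuations form a set with the three closure properties above, so this set contains $\vdash$; conversely, the quotient of the algebra of terms by $\vdash$ is a model, and an equation that holds in it under the valuation sending each variable to its own class is derivable. Every $\mathrm{Rel}(S)$ is a model, so derivable equations are valid.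

The question we answer is posed in \cite{source}: \emph{are the Kleene algebra axioms sufficient when added to a complete axiomatization of (representable) allegories?} That is, is every valid equation of the full signature derivable in $\vdash$?

There is a reason to guess that the answer is yes. The set $E$ says everything equational about the star-free operations, and the Kleene algebra axioms determine star from them: in every model, $e^*$ is the least $x$ with $1+ex\le x$ (Lemma~\ref{lem:star}). Nothing seems to be left free. This description of star also interacts well with at least one of the operations foreign to Kleene algebra: $(a^*)^\circ=(a^\circ)^*$ is derivable (Example~\ref{ex:converse}). The weak point of the guess is the word ``least''. In $\mathrm{Rel}(S)$ the least solution is the union of the powers $e^n$. In an algebra that contains only some of the relations on $S$, the union may be missing, and the least solution among the relations present may be larger.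

\subsection{Results}

The answer is no, and one variable suffices. Consider the inequation
\begin{equation}\label{eq:dagger}
a^*\cap(a^\circ)^*\;\le\;\bigl(a\cap(a^\circ)^*\bigr)^* .\tag{$\dagger$}
\end{equation}
In a graph it says that two mutually reachable vertices are joined by a path all of whose edges can be undone, that is, lie on a closed walk.

\begin{theorem}\label{thm:A}
The inequation \eqref{eq:dagger} is valid in binary relations, but it is not derivable in $\vdash$.
\end{theorem}

One may ask whether the failure comes from a weak choice of axioms. To state a stronger result we recall some terms. An \emph{algebra of binary relations} is a subalgebra of the star-free reduct of some $\mathrm{Rel}(S)$. A \emph{universal sentence} has the form $\forall x_1\cdots\forall x_k\,\psi$ with $\psi$ a Boolean combination of equations; it is a \emph{quasi-equation} if $\psi$ is an implication from a conjunction of equations to an equation. A model is \emph{$^*$-continuous} if $XY^*Z$ is the least upper bound of $\{XY^nZ:n\ge0\}$ for all elements $X,Y,Z$. The two \emph{residuals} of composition, when they exist, assign to $X,Z$ the largest $W$ with $XW\le Z$ and the largest $W$ with $WX\le Z$.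

\begin{theorem}\label{thm:B}
There is an algebra $\mathcal A$ of the full signature in which \eqref{eq:dagger} fails and such that:
\begin{enumerate}
\item[(1)] its star-free reduct is isomorphic to an algebra of binary relations; hence it satisfies not only $E$ but every universal first-order star-free sentence (in particular every star-free quasi-equation) valid in all algebras of binary relations;
\item[(2)] it satisfies all Kleene algebra axioms, its composition is commutative, and it is $^*$-continuous;
\item[(3)] it is a complete lattice, composition preserves arbitrary joins in each argument, and therefore both residuals of composition exist.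
\end{enumerate}
So adding any of these principles to $\vdash$ still does not make \eqref{eq:dagger} derivable.
\end{theorem}

The third result identifies the missing ingredient: the continuity of star under intersection. A \emph{context} is a term with one hole $\square$ that is not under a star; contexts are generated by
\[
C::=\square\mid C+t\mid t+C\mid Ct\mid tC\mid C\cap t\mid t\cap C\mid C^\circ ,
\]
where $t$ ranges over arbitrary terms of the full signature, and $C[e]$ is the result of filling the hole with $e$. Let $\vdash_\omega$ be the least set of equations that contains all substitution instances of equations of $E$ and all inequations $e^n\le e^*$ ($n\ge0$), and is closed under equational reasoning and under the rule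
\begin{equation}\label{eq:omega}
\text{if } C[e^n]\le f\text{ for all }n\ge0,\text{ then }C[e^*]\le f .\tag{$\omega$}
\end{equation}

\begin{theorem}\label{thm:C}
For all terms $e,f$ we have $\vdash_\omega e=f$ if and only if $e=f$ is valid in binary relations. Moreover, $\cap$ cannot be omitted from the contexts: if \eqref{eq:omega} is restricted to contexts built from $+,\cdot,{}^\circ$, then \eqref{eq:dagger} is not derivable, even when all Kleene algebra axioms are added.
\end{theorem}

In the restricted contexts only the clauses $C\cap t$ and $t\cap C$ are dropped; the terms $t$ remain arbitrary.

Section~\ref{sec:derivable} determines how much of \eqref{eq:dagger} is derivable, which shows what a countermodel must do. Section~\ref{sec:closed} describes a class of models made of closed subsets of the plane, Section~\ref{sec:parabolas} constructs $\mathcal A$ and proves Theorem~\ref{thm:A}, and Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}.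

\section{The inequation and its finite approximations}\label{sec:derivable}

We first record the order-theoretic reasoning that $E$ supports. In the next lemma, ``derivable'' may be read for $\vdash$ or for $\vdash_\omega$, since only instances of $E$ and equational reasoning are used.

\begin{lemma}\label{lem:order}
Derivable inequations form a reflexive and transitive relation on terms; if $e\le f$ and $f\le e$ are derivable, so is $e=f$; the operations $+,\cdot,\cap,{}^\circ$ are monotone in each argument; if $e\le g$ and $f\le g$ are derivable, so is $e+f\le g$; if $g\le e$ and $g\le f$ are derivable, so is $g\le e\cap f$.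
\end{lemma}

\begin{proof}
Reflexivity is the equation $e+e=e$. From $e+f=f$ and $f+g=g$ we get $e+g=e+(f+g)=(e+f)+g=f+g=g$. From $e+f=f$ and $f+e=e$ we get $e=f+e=e+f=f$. Let $F(x)$ be one of $x+z$, $z+x$, $xz$, $zx$, $x\cap z$, $z\cap x$, $x^\circ$. The equation $F(x+y)=F(x)+F(y)$ is valid and star-free, so it lies in $E$. From $e+f=f$ we thus get $F(f)=F(e+f)=F(e)+F(f)$, with any term in place of $z$; this is monotonicity. Finally $e+f\le g+g=g$ and $g=g\cap g\le e\cap f$.
\end{proof}

\begin{lemma}\label{lem:star}
Let $e,g$ be terms.
\begin{enumerate}
\item[(a)] $\vdash 1\le e^*$, $\ \vdash ee^*\le e^*$, $\ \vdash e^*e^*\le e^*$, and $\vdash e^n\le e^*$ for all $n\ge0$.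
\item[(b)] If $\vdash 1\le g$, and $\vdash eg\le g$ or $\vdash ge\le g$, then $\vdash e^*\le g$.
\end{enumerate}
The same holds for elements of a model; in particular $e^*$ is the least $x$ with $1+ex\le x$.
\end{lemma}

\begin{proof}
(a) The first two inequations follow from the unfolding axiom, and the first Horn rule applied to $ee^*\le e^*$ gives the third. By induction, $e^{n+1}=ee^n\le ee^*\le e^*$. (b) If $eg\le g$, then $e^*=e^*1\le e^*g\le g$ by the first Horn rule. If $ge\le g$, then $e^*=1e^*\le ge^*\le g$ by the second.
\end{proof}

\begin{example}\label{ex:converse}
We derive $(a^*)^\circ=(a^\circ)^*$. The laws $1^\circ=1$, $(xy)^\circ=y^\circ x^\circ$ and $x^{\circ\circ}=x$ are in $E$. For any term $e$, taking converses in $1\le e^*$ and $ee^*\le e^*$ gives $1\le g$ and $ge^\circ\le g$ for $g=(e^*)^\circ$, so $(e^\circ)^*\le(e^*)^\circ$ by Lemma~\ref{lem:star}(b). The case $e=a$ is one half of the equation. The case $e=a^\circ$ reads $a^*\le((a^\circ)^*)^\circ$, and its converse is the other half. Converse turns one Horn rule into the other, so it causes no loss.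
\end{example}

\begin{proposition}\label{prop:valid}
The inequation \eqref{eq:dagger} is valid.
\end{proposition}

\begin{proof}
Let $a$ be a relation on $S$ and $(x,y)\in a^*\cap(a^\circ)^*$. Then there is a path $x=x_0,x_1,\dots,x_n=y$ with $(x_i,x_{i+1})\in a$ for all $i<n$, and $(y,x)\in a^*$ because a path for $a^\circ$ from $x$ to $y$ is a path for $a$ from $y$ to $x$ read backward. Fix $i<n$. We have $(x_{i+1},y)\in a^*$, $(y,x)\in a^*$ and $(x,x_i)\in a^*$, so $(x_{i+1},x_i)\in a^*$, that is, $(x_i,x_{i+1})\in(a^\circ)^*$. Every edge of the path therefore lies in $a\cap(a^\circ)^*$, and $(x,y)\in(a\cap(a^\circ)^*)^*$.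
\end{proof}

This proof picks a path of some length $n$ and then treats its edges one at a time. The second step can be carried out in $\vdash$, for each fixed $n$.

\begin{proposition}\label{prop:approx}
Put $s=(a^\circ)^*$ and $r=a\cap s$. Then
\begin{enumerate}
\item[(a)] $\vdash r^*\le a^*\cap s$;
\item[(b)] $\vdash a^n\cap s\le r^n$, and hence $\vdash a^n\cap s\le r^*$, for every $n\ge0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $ra^*\le aa^*\le a^*$ and $rs\le ss\le s$ by Lemma~\ref{lem:star}(a). Lemma~\ref{lem:star}(b) gives $r^*\le a^*$ and $r^*\le s$.

(b) The star-free inequation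
\[
xy\cap z\le(x\cap zy^\circ)(y\cap x^\circ z)
\]
is valid: if $(u,v)\in x$, $(v,w)\in y$ and $(u,w)\in z$, then $(u,v)\in zy^\circ$ by way of $w$, and $(v,w)\in x^\circ z$ by way of $u$. We argue by induction on $n$; the case $n=0$ is $1\cap s\le1$. The equation $(a^n)^\circ=(a^\circ)^n$ is in $E$, so Lemma~\ref{lem:star}(a) gives $s(a^n)^\circ\le ss\le s$, and also $a^\circ s\le s$. Therefore
\[
a^{n+1}\cap s=aa^n\cap s\le\bigl(a\cap s(a^n)^\circ\bigr)\bigl(a^n\cap a^\circ s\bigr)\le(a\cap s)(a^n\cap s)\le rr^n=r^{n+1}. \qedhere
\]
\end{proof}

By (a) and Theorem~\ref{thm:A}, the valid equation $a^*\cap(a^\circ)^*=(a\cap(a^\circ)^*)^*$ is underivable in exactly one direction. By (b), a single application of \eqref{eq:omega}, with the context $\square\cap s$, separates $\vdash$ from \eqref{eq:dagger}. Part (b) also constrains a countermodel. If \eqref{eq:dagger} fails at an element $a$ of a model, then $r^*$ is an upper bound of all $a^n\cap s$ and not of $a^*\cap s$. So $a^*$ must exceed its powers by an amount that intersection detects, while the Horn rules, which test star only through composition, must not detect it. Topological closure has this behavior: a continuous composition is compatible with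 closure, whereas $\overline W\cap T$ can be much larger than $\overline{W\cap T}$.

\section{Models made of closed subsets of the plane}\label{sec:closed}

To satisfy the infinitely many equations of $E$ without examining them, we work with actual relations, namely the translation-invariant relations on the group $\mathbb R^2$, each of which is described by a subset of $\mathbb R^2$. Let $O=\{(0,0)\}$. On subsets of $\mathbb R^2$ interpret $0$ as $\emptyset$, $1$ as $O$, $\top$ as $\mathbb R^2$, $+$ as union, $\cap$ as intersection, and
\[
X\cdot Y=\{p+q:p\in X,\ q\in Y\},\qquad X^\circ=-X=\{-p:p\in X\}.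
\]
Thus $X\cdot Y$ is the Minkowski sum, written multiplicatively because it interprets composition; from now on $+$ between points denotes vector addition, and unions of sets are written with $\cup$. The powers are $X^0=O$ and $X^{n+1}=X\cdot X^n$, and $M(X)=\bigcup_{n\ge0}X^n$ is the set of finite sums of elements of $X$, the submonoid of $\mathbb R^2$ generated by $X$.

\begin{lemma}\label{lem:cayley}
The map $X\mapsto\widehat X=\{(u,v):v-u\in X\}$ from subsets of $\mathbb R^2$ to $\mathrm{Rel}(\mathbb R^2)$ is injective and preserves $0,1,\top,+,\cdot,\cap,{}^\circ$.
\end{lemma}

\begin{proof}
We recover $X$ as $\{v:((0,0),v)\in\widehat X\}$. The map takes preimages under $(u,v)\mapsto v-u$, so it preserves $\emptyset$, unions and intersections and sends $\mathbb R^2$ to the full relation. Further, $v-u\in O$ means $u=v$, and $v-u\in-X$ means $u-v\in X$. If $(u,w)\in\widehat X$ and $(w,v)\in\widehat Y$, then $v-u=(w-u)+(v-w)\in X\cdot Y$. Conversely, if $v-u=p+q$ with $p\in X$ and $q\in Y$, then $w=u+p$ satisfies $(u,w)\in\widehat X$ and $(w,v)\in\widehat Y$.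
\end{proof}

Since the map preserves arbitrary unions, $\widehat{M(X)}=(\widehat X)^*$: the relational star corresponds to $M$, and with $M$ as star \eqref{eq:dagger} would hold. We define instead
\[
X^*=\overline{M(X)},
\]
where the bar denotes closure in the usual topology. The compatibility of composition with closure takes the following form.

\begin{lemma}\label{lem:closure}
For all $X,W\subseteq\mathbb R^2$ we have $X\cdot\overline W\subseteq\overline{X\cdot W}$ and $-\overline W=\overline{-W}$. The closure of a submonoid of $\mathbb R^2$ is a submonoid.
\end{lemma}

\begin{proof}
If $p\in X$ and $q=\lim q_k$ with $q_k\in W$, then $p+q=\lim(p+q_k)$. Negation is a homeomorphism. If $p=\lim p_k$ and $q=\lim q_k$ with $p_k,q_k$ in a submonoid, then $p+q=\lim(p_k+q_k)$.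
\end{proof}

Call a family $\mathcal F$ of subsets of $\mathbb R^2$ \emph{admissible} if its members are closed sets, if it contains $\emptyset$, $O$ and $\mathbb R^2$, and if it contains $X\cup Y$, $X\cdot Y$, $X\cap Y$, $-X$ and $X^*$ whenever it contains $X$ and $Y$. An admissible family is an algebra of the full signature, and its order $\le$ is inclusion.

\begin{proposition}\label{prop:admissible}
Let $\mathcal F$ be an admissible family. Its star-free reduct is isomorphic to an algebra of binary relations, and $\mathcal F$ is a $^*$-continuous model with commutative composition.
\end{proposition}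

\begin{proof}
By Lemma~\ref{lem:cayley}, the star-free reduct is isomorphic to a subalgebra of the star-free reduct of $\mathrm{Rel}(\mathbb R^2)$. So the equations of $E$, among them the star-free Kleene algebra axioms, hold in $\mathcal F$ as identities. Composition is commutative because vector addition is.

\emph{Unfolding.} By Lemma~\ref{lem:closure}, $X^*$ is a submonoid containing $X$. Hence $O\subseteq X^*$ and $X\cdot X^*\subseteq X^*\cdot X^*\subseteq X^*$.

\emph{$^*$-continuity.} Let $X,Y,Z\in\mathcal F$. Since $Y^n\subseteq Y^*$, the set $X\cdot Y^*\cdot Z$ is an upper bound of the sets $X\cdot Y^n\cdot Z$. Let $U\in\mathcal F$ be another upper bound. By commutativity and Lemma~\ref{lem:closure},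
\[
X\cdot Y^*\cdot Z=(X\cdot Z)\cdot\overline{M(Y)}\subseteq\overline{X\cdot Z\cdot M(Y)}=\overline{\textstyle\bigcup_nX\cdot Y^n\cdot Z}\subseteq\overline U=U .
\]
The last equality is the place where the members of $\mathcal F$ have to be closed.

\emph{Horn rules.} Let $X\cdot Y\subseteq Y$. By induction $X^n\cdot Y\subseteq Y$ for all $n$, and $^*$-continuity, applied to $O\cdot X^n\cdot Y$, gives $X^*\cdot Y\subseteq Y$. By commutativity the second rule is the same statement.
\end{proof}

It remains to find an admissible family in which \eqref{eq:dagger} fails. The family of all closed sets is not admissible, because a Minkowski sum of closed sets need not be closed: the sum of $\{(x,y):x>0,\ xy\ge1\}$ and the $x$-axis is the open half-plane $y>0$, as $(x,y)=(1/y,y)+(x-1/y,0)$. Taking the closure of the sum as composition would forfeit Lemma~\ref{lem:cayley}. So the family has to be chosen by hand, and small enough that all its sums can be computed.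

\begin{remark}[The line is too small]\label{rem:line}
With $\mathbb R$ in place of $\mathbb R^2$, the same definitions never refute \eqref{eq:dagger}. Let $X\subseteq\mathbb R$ and $N=X^*$, so that $(X^\circ)^*=-N$. If $X\subseteq[0,\infty)$ or $X\subseteq(-\infty,0]$, then $N\cap(-N)=\{0\}$ and \eqref{eq:dagger} holds. Otherwise let $p\in N$ be nonzero, let $q\in N$ have the opposite sign, and let $0<\varepsilon<|p|$. Cut $[0,|q|)$ into finitely many intervals shorter than $\varepsilon$; two multiples of $p$ have residues modulo $q$ in the same interval, so $|mp+nq|<\varepsilon$ for integers $m\ge1$ and $n$, and $n>0$ because $|mp|>\varepsilon$ and the signs of $p,q$ differ. Then $(m-1)p+nq\in N$ is within $\varepsilon$ of $-p$. Since $N$ is closed, $-p\in N$. So $N=-N\supseteq X$, and both sides of \eqref{eq:dagger} equal $N$.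
\end{remark}

\section{The algebra of parabolas}\label{sec:parabolas}

In the plane there is room for a closed set $X$ that touches a line $L$ only at the origin but is tangent to it there, so that sums of many small elements of $X$ come arbitrarily close to every point of $L$. For $n=1,2,3,\dots$ let
\[
Q_n=\{(x,y):ny\ge x^2\},\qquad Q_\infty=\{(x,y):y\ge0\},\qquad L=\{(x,y):y=0\};
\]
see Figure~\ref{fig:parabolas}. All these sets are closed and contain the origin. We put $m+\infty=\infty+m=\infty$ for $1\le m\le\infty$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (-3.2,0) rectangle (3.2,-0.9);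
\fill[gray!45] plot[domain=-1.5:1.5,samples=40] (\x,{\x*\x}) -- cycle;
\draw plot[domain=-1.5:1.5,samples=40] (\x,{\x*\x}) node[above] {$Q_1$};
\draw plot[domain=-2.12:2.12,samples=40] (\x,{\x*\x/2}) node[above] {$Q_2$};
\draw plot[domain=-3:3,samples=40] (\x,{\x*\x/4}) node[above] {$Q_4$};
\draw[very thick] (-3.2,0) -- (3.2,0) node[right] {$L$};
\fill (0,0) circle (1.5pt);
\node at (0,-0.5) {$-Q_\infty$};
\end{tikzpicture}
\caption{The region $Q_n$ lies on and above the parabola $ny=x^2$; the region $Q_1$ is shaded dark. Each $Q_n$ meets the closed lower half-plane $-Q_\infty$ only in the origin, but the closure of the union of the $Q_n$ is the closed upper half-plane, which meets $-Q_\infty$ in the whole line $L$.}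
\label{fig:parabolas}
\end{figure}

\begin{lemma}\label{lem:Q}
Let $1\le m,n\le\infty$.
\begin{enumerate}
\item[(a)] If $m\le n$ then $Q_m\subseteq Q_n$. If $n<\infty$ then $L\cap Q_n=O$.
\item[(b)] $Q_m\cdot Q_n=Q_{m+n}$. In particular $Q_1^k=Q_k$ for $1\le k<\infty$.
\item[(c)] If $I$ is an infinite set of positive integers, then $\bigcup_{k\in I}Q_k=\{(x,y):y>0\}\cup O$, and the closure of this set is $Q_\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m<\infty$ and $my\ge x^2$. Then $y\ge0$, so $(x,y)\in Q_\infty$, and $ny\ge my\ge x^2$ if $m\le n<\infty$. If $y=0$ and $ny\ge x^2$, then $x=0$.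

(b) Let $m,n<\infty$, $(x_1,y_1)\in Q_m$ and $(x_2,y_2)\in Q_n$. By the Cauchy--Schwarz inequality for the vectors $(\sqrt m,\sqrt n)$ and $(x_1/\sqrt m,x_2/\sqrt n)$,
\[
(x_1+x_2)^2\le(m+n)\Bigl(\frac{x_1^2}{m}+\frac{x_2^2}{n}\Bigr)\le(m+n)(y_1+y_2),
\]
so the sum lies in $Q_{m+n}$. Conversely, let $(m+n)y\ge x^2$ and $\lambda=m/(m+n)$. Then $m\lambda y=\lambda^2(m+n)y\ge(\lambda x)^2$, so $\lambda(x,y)\in Q_m$; exchanging $m$ and $n$ gives $(1-\lambda)(x,y)\in Q_n$. For an infinite index, $O\subseteq Q_n\subseteq Q_\infty$ gives $Q_\infty\subseteq Q_\infty\cdot Q_n\subseteq Q_\infty\cdot Q_\infty=Q_\infty$.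

(c) The inclusion $\subseteq$ follows from (a). If $y>0$, then $(x,y)\in Q_k$ for any $k\in I$ with $k\ge x^2/y$. The closure is contained in the closed set $Q_\infty$ and contains each $(x,0)=\lim_j(x,1/j)$.
\end{proof}

We can now evaluate \eqref{eq:dagger} at $a=Q_1$. By (b) and (c), $M(Q_1)=\{y>0\}\cup O$ and $a^*=Q_\infty$. Negating, $a^\circ=-Q_1$ and $(a^\circ)^*=-Q_\infty$. The set $Q_1\cap(-Q_\infty)$ is contained in $Q_\infty\cap(-Q_\infty)=L$, so it equals $O$ by (a). Hence
\begin{equation}\label{eq:fails}
a^*\cap(a^\circ)^*=L\ \not\subseteq\ O=O^*=\bigl(a\cap(a^\circ)^*\bigr)^* .
\end{equation}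
In accordance with Proposition~\ref{prop:approx}(b), each finite stage $a^n\cap(a^\circ)^*$ is just $O$; the line $L$ appears only on taking the closure. The same sets show why non-closed sets are excluded: $Y=M(Q_1)$ satisfies $Q_1\cdot Y\subseteq Y$, while $Q_1^*\cdot Y=Q_\infty\not\subseteq Y$, so a Horn rule would fail.

An admissible family that contains $Q_1$ contains its powers $Q_n$, its star $Q_\infty$, their negatives, and $L$. It turns out that nothing else is needed but finite unions. Let
\[
\mathcal B=\{O,\ L,\ \mathbb R^2\}\cup\{Q_n,\ -Q_n:1\le n\le\infty\},
\]
and let $\mathcal A$ consist of $\emptyset$ and all finite nonempty unions of members of $\mathcal B$. The family stays this small because parabolas have parabolas as powers, and because each $Q_n$ extends upward without bound, which makes the mixed sums $Q_m\cdot(-Q_n)$ collapse to the whole plane.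

\begin{lemma}\label{lem:starfree}
$\mathcal A$ is closed under the star-free operations.
\end{lemma}

\begin{proof}
The constants $\emptyset,O,\mathbb R^2$ are in $\mathcal A$, and $\mathcal A$ is closed under union and, since $\mathcal B$ is, under negation. An intersection or sum with $\emptyset$ is $\emptyset$. Intersection and Minkowski sum distribute over unions, so it suffices to show that $B\cap B'$ and $B\cdot B'$ are in $\mathcal B$ for $B,B'\in\mathcal B$. Every $B\in\mathcal B$ contains the origin, so $O\cap B=O$, $O\cdot B=B$, $\mathbb R^2\cap B=B$ and $\mathbb R^2\cdot B=\mathbb R^2$. Both operations are commutative and commute with negating both arguments, and $-L=L$. This leaves four pairs, with $1\le m,n\le\infty$.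
\begin{itemize}
\item $L\cap L=L$ and $L\cdot L=L$.
\item $L\cap Q_n$ is $O$ for $n<\infty$ by Lemma~\ref{lem:Q}(a), and $L$ for $n=\infty$. Also $L\cdot Q_n=Q_\infty$: adding a point of $L$ does not change the second coordinate, and if $y\ge0$ then $(x,y)=(x,0)+(0,y)$ with $(0,y)\in Q_n$.
\item $Q_m\cap Q_n=Q_{\min(m,n)}$ and $Q_m\cdot Q_n=Q_{m+n}$ by Lemma~\ref{lem:Q}.
\item $Q_m\cap(-Q_n)\subseteq L$, so this set equals $(L\cap Q_m)\cap(-(L\cap Q_n))$, which is $L$ if $m=n=\infty$ and $O$ otherwise. Also $Q_m\cdot(-Q_n)=\mathbb R^2$: given $(x,y)$, put $z=x^2+|y|$; then $(x,y+z)\in Q_1\subseteq Q_m$, $(0,-z)\in-Q_n$, and $(x,y)=(x,y+z)+(0,-z)$. \qedhere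
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:starclosed}
If $X\in\mathcal A$ then $X^*\in\{O,L,Q_\infty,-Q_\infty,\mathbb R^2\}$.
\end{lemma}

\begin{proof}
The members of $\mathcal B$ not contained in $Q_\infty$ are $\mathbb R^2$ and the sets $-Q_n$, and each of them contains $-Q_1$. So $X\not\subseteq Q_\infty$ implies $X\supseteq-Q_1$, and, by negation, $X\not\subseteq-Q_\infty$ implies $X\supseteq Q_1$. There are four cases.

If $X\subseteq Q_\infty$ and $X\subseteq-Q_\infty$, then $X\subseteq L$, so $X$ is $\emptyset$, $O$ or $L$; here $\emptyset^*=O^*=O$ and $L^*=L$.

If $X\subseteq Q_\infty$ and $X\not\subseteq-Q_\infty$, then $Q_1\subseteq X\subseteq Q_\infty$. So $X^*\supseteq Q_1^*=Q_\infty$, and $X^*\subseteq Q_\infty$ because $Q_\infty$ is a closed submonoid containing $X$.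

If $X\subseteq-Q_\infty$ and $X\not\subseteq Q_\infty$, the previous case applies to $-X$, and $X^*=-(-X)^*=-Q_\infty$.

If $X\not\subseteq Q_\infty$ and $X\not\subseteq-Q_\infty$, then $X\supseteq Q_1\cup(-Q_1)$, so $M(X)\supseteq X^2\supseteq Q_1\cdot(-Q_1)=\mathbb R^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Validity is Proposition~\ref{prop:valid}. The members of $\mathcal A$ are finite unions of closed sets, hence closed, so $\mathcal A$ is admissible by Lemmas~\ref{lem:starfree} and~\ref{lem:starclosed}, and it is a model by Proposition~\ref{prop:admissible}. Every derivable equation holds in every model, and \eqref{eq:dagger} fails in $\mathcal A$ by \eqref{eq:fails}.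
\end{proof}

\section{Joins and residuals}\label{sec:B}

We show that the algebra $\mathcal A$ has the properties listed in Theorem~\ref{thm:B}. Residuals are a natural strengthening to consider, because they let one move the factors around a star to the other side of an inequation and leave the star alone on the left, where Lemma~\ref{lem:star}(b) applies.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The inequation \eqref{eq:dagger} fails in $\mathcal A$ by \eqref{eq:fails}. Proposition~\ref{prop:admissible} gives (2) and the isomorphism in (1). A star-free sentence that holds in all algebras of binary relations holds in the image of $\mathcal A$, hence in $\mathcal A$. (For universal sentences it is enough to know that they hold in every $\mathrm{Rel}(S)$, since a counterexample in a subalgebra is a counterexample in the whole algebra.)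

For (3), let $(W_i)_{i\in I}$ be any family in $\mathcal A$ and $W=\overline{\bigcup_iW_i}$. We claim that $W\in\mathcal A$. The set $\bigcup_iW_i$ is the union of a subfamily of $\mathcal B$, possibly empty. Split this subfamily into three groups: the members among $O,L,\mathbb R^2$, the sets $Q_n$, and the sets $-Q_n$. Closure commutes with finite unions, so it suffices to see that the closure of the union of each group is in $\mathcal A$. If the group is finite, its union is closed and in $\mathcal A$. If infinitely many distinct $Q_n$ occur, the closure of their union is $Q_\infty$ by Lemma~\ref{lem:Q}(c), and if infinitely many distinct $-Q_n$ occur, it is $-Q_\infty$. This proves the claim.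

An upper bound of the $W_i$ in $\mathcal A$ is closed, so it contains $W$. Thus $W$ is the join of the $W_i$. All joins exist, including the empty join $\emptyset$, so $\mathcal A$ is a complete lattice: the meet of a family is the join of its lower bounds.

Let $X\in\mathcal A$. By Lemma~\ref{lem:closure}, $X\cdot W\subseteq\overline{X\cdot\bigcup_iW_i}=\overline{\bigcup_iX\cdot W_i}$. Conversely $X\cdot W$ belongs to $\mathcal A$, so it is closed, and it contains each $X\cdot W_i$. Hence $X\cdot W=\overline{\bigcup_iX\cdot W_i}$ is the join of the $X\cdot W_i$. By commutativity, composition preserves joins in both arguments. Given $X,Z\in\mathcal A$, let $W$ be the join of all $V\in\mathcal A$ with $X\cdot V\subseteq Z$. Then $X\cdot W$ is the join of the sets $X\cdot V$, so $X\cdot W\subseteq Z$, and $W$ is the largest such element. By commutativity it is the value of both residuals.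

Finally, $\mathcal A$ satisfies $E$, the Kleene algebra axioms and all the listed principles at once. Whatever is derived from them holds in $\mathcal A$, and \eqref{eq:dagger} does not.
\end{proof}

\begin{remark}\label{rem:meet}
Intersection has no residual in $\mathcal A$. A largest $W\in\mathcal A$ with $W\cap(-Q_\infty)\subseteq O$ would contain every $Q_n$ with $n<\infty$, hence their join $Q_\infty$; but $Q_\infty\cap(-Q_\infty)=L$. In $\mathrm{Rel}(S)$, by contrast, $R\cap R'\subseteq R''$ is equivalent to $R\subseteq R''\cup(\top\setminus R')$, which frees a star from an intersection at the price of a complement, an operation outside the signature.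
\end{remark}

\section{Completeness of the infinitary rule}\label{sec:C}

The plan for proving a valid inequation $e\le f$ in $\vdash_\omega$ is to reduce it to star-free inequations, which $E$ supplies. Both $e$ and $f$ are unions of star-free terms, obtained by replacing each star by a finite product. On the left, the rule \eqref{eq:omega} reassembles $e$ from these pieces. On the right no infinitary rule helps, and the difficulty is to bound each piece of $e$ by finitely many pieces of $f$; the compactness theorem of first-order logic does this.

\subsection{Soundness}

In $\mathrm{Rel}(S)$ each of $+,\cdot,\cap,{}^\circ$ preserves unions of nonempty families in each argument. (For $+$ the family has to be nonempty, since $\emptyset\cup R$ need not be empty.) By induction on $C$, so does the map that fills the hole of a context $C$ with a relation. Hence $C[e^*]=\bigcup_nC[e^n]$ under every interpretation, and \eqref{eq:omega} preserves validity. The instances of $E$ and the inequations $e^n\le e^*$ are valid, and equational reasoning preserves validity. So $\vdash_\omega e=f$ implies that $e=f$ is valid. The hole is kept out of stars because star does not preserve unions: for $R=\{(1,2)\}$ and $R'=\{(2,3)\}$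 the pair $(1,3)$ lies in $(R\cup R')^*$ and not in $R^*\cup R'^*$.

\subsection{Unfoldings}

Let $e_1\cdots e_n$ denote the term $e_1(e_2(\cdots(e_n1)\cdots))$, which is $1$ for $n=0$ and is literally $e^n$ when all $e_i$ are $e$. Define for each term $e$ a set $U(e)$ of star-free terms, its \emph{unfoldings}:
\begin{itemize}
\item $U(e)=\{e\}$ if $e$ is a variable or a constant;
\item $U(e\star f)=\{e'\star f':e'\in U(e),\ f'\in U(f)\}$ for $\star\in\{+,\cdot,\cap\}$;
\item $U(e^\circ)=\{(e')^\circ:e'\in U(e)\}$;
\item $U(e^*)=\{e_1\cdots e_n:n\ge0,\ e_1,\dots,e_n\in U(e)\}$.
\end{itemize}
For example, the unfoldings of $a^*\cap(a^\circ)^*$ are the terms $a^m\cap(a^\circ)^n$. In the last clause the factors are chosen independently, because different steps of a path for $e^*$ may use different unfoldings of $e$. By induction, each $U(e)$ is nonempty.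

\begin{lemma}\label{lem:unfold}
Let $e$ be a term.
\begin{enumerate}
\item[(a)] Under every interpretation, $e=\bigcup_{e'\in U(e)}e'$.
\item[(b)] If $e'\in U(e)$ then $\vdash_\omega e'\le e$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $e$, and both are immediate for variables and constants. (a) For $+,\cdot,\cap,{}^\circ$ use the preservation of nonempty unions. For a star, the same property of composition shows that $d^n$ is the union of all $d_1\cdots d_n$ with $d_i\in U(d)$, and $d^*$ is the union of the $d^n$. (b) For $+,\cdot,\cap,{}^\circ$ use monotonicity (Lemma~\ref{lem:order}). For a star, monotonicity and an axiom of $\vdash_\omega$ give $d_1\cdots d_n\le d^n\le d^*$.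
\end{proof}

\subsection{Star-free left-hand sides}

One unfolding of the right-hand side may not suffice to bound a star-free term. The inequation $a+aa\le a^*$ is valid, but $a+aa\le a^n$ is valid for no $n$: if $a$ is the successor relation on $\mathbb Z$, then $a\le a^n$ forces $n=1$ and $aa\le a^n$ forces $n=2$. Finitely many unfoldings do suffice. Recall the compactness theorem: a set of sentences of first-order logic with equality has a model if each of its finite subsets has one.

\begin{lemma}\label{lem:compact}
If $e_0$ is star-free and $e_0\le f$ is valid, then $\vdash_\omega e_0\le f$.
\end{lemma}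

\begin{proof}
Take the first-order language with equality and a binary predicate $P_a$ for each variable $a$. A structure for it is an interpretation on a nonempty set. To each star-free term $t$ assign a formula $\varphi_t(u,v)$:
\[
\begin{array}{llll}
\varphi_a:\ P_a(u,v), & \varphi_0:\ \neg(u=u), & \varphi_1:\ u=v, & \varphi_\top:\ u=u,\\[2pt]
\varphi_{s+t}:\ \varphi_s\vee\varphi_t, & \varphi_{s\cap t}:\ \varphi_s\wedge\varphi_t, & \varphi_{t^\circ}:\ \varphi_t(v,u), & \varphi_{st}:\ \exists w\,(\varphi_s(u,w)\wedge\varphi_t(w,v)),
\end{array}
\]
with $w$ a fresh variable. Each clause restates the definition of the operation, so by induction $\varphi_t(x,y)$ holds in a structure if and only if $(x,y)\in t$. Add two constants $c,d$ and consider the set of sentences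
\[
\{\varphi_{e_0}(c,d)\}\cup\{\neg\varphi_{f'}(c,d):f'\in U(f)\}.
\]
A structure satisfying them would be an interpretation with a pair that lies in $e_0$ and in no $f'\in U(f)$, hence not in $f$ by Lemma~\ref{lem:unfold}(a). This contradicts the validity of $e_0\le f$. By compactness a finite subset is unsatisfiable. Enlarging it, we may assume that it consists of $\varphi_{e_0}(c,d)$ and $\neg\varphi_{f_1}(c,d),\dots,\neg\varphi_{f_k}(c,d)$ with $f_i\in U(f)$ and $k\ge1$. Then under every interpretation each pair in $e_0$ lies in some $f_i$, so $e_0\le f_1+\dots+f_k$ is valid. It is star-free, so it belongs to $E$; this is where the completeness of $E$ is used. By Lemmas~\ref{lem:unfold}(b) and~\ref{lem:order}, $\vdash_\omega e_0\le f_1+\dots+f_k\le f$.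
\end{proof}

\subsection{Reassembling the left-hand side}

We want to pass from $e'\le f$ for all $e'\in U(e)$ to $e\le f$. An induction on $e$ cannot keep this form, since the subterms of $e$ occur inside the operations above them; the statement has to be made for all contexts. We use that $C[D]$, the result of filling the hole of a context $C$ with a context $D$, is a context, by induction on $C$.

\begin{lemma}\label{lem:reassemble}
Let $e,f$ be terms and $C$ a context. If $\vdash_\omega C[e']\le f$ for all $e'\in U(e)$, then $\vdash_\omega C[e]\le f$.
\end{lemma}

\begin{proof}
By induction on $e$, for all $C$ at once. If $e$ is a variable or a constant, then $e\in U(e)$.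

Let $e=e_1\star e_2$ with $\star\in\{+,\cdot,\cap\}$. Fix $e_1'\in U(e_1)$. The inequations $C[e_1'\star e_2']\le f$ are derivable for all $e_2'\in U(e_2)$, so the induction hypothesis for $e_2$ and the context $C[e_1'\star\square]$ gives $C[e_1'\star e_2]\le f$. As $e_1'$ was arbitrary, the induction hypothesis for $e_1$ and the context $C[\square\star e_2]$ gives $C[e_1\star e_2]\le f$. This last context contains $e_2$, which is why the side terms of contexts may contain stars; and for $\star=\cap$ the hole is under an intersection.

Let $e=e_1^\circ$. Apply the induction hypothesis for $e_1$ and the context $C[\square^\circ]$.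

Let $e=d^*$ and fix $n\ge0$. For $0\le j\le n$ and $d_{j+1},\dots,d_n\in U(d)$, let $\pi_j(d_{j+1},\dots,d_n)$ be the product of $n$ factors whose first $j$ factors are $d$ and whose other factors are $d_{j+1},\dots,d_n$. We show by induction on $j$ that all $C[\pi_j(d_{j+1},\dots,d_n)]\le f$ are derivable. For $j=0$ this is the assumption, since these products are in $U(d^*)$. For the step from $j$ to $j+1$, fix $d_{j+2},\dots,d_n$, let $D$ be the product with $\square$ as its factor number $j+1$, which is a context, and apply the induction hypothesis for $d$ and the context $C[D]$. For $j=n$ we obtain $\vdash_\omega C[d^n]\le f$. This holds for all $n$, and \eqref{eq:omega} gives $\vdash_\omega C[d^*]\le f$.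
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}

\begin{proof}[Completeness]
Soundness was shown above. Let $e\le f$ be valid. For $e'\in U(e)$, the inequation $e'\le f$ is valid by Lemma~\ref{lem:unfold}(a), so $\vdash_\omega e'\le f$ by Lemma~\ref{lem:compact}. Lemma~\ref{lem:reassemble} with $C=\square$ gives $\vdash_\omega e\le f$. If $e=f$ is valid, then $e\le f$ and $f\le e$ are valid, hence derivable, and $\vdash_\omega e=f$ by Lemma~\ref{lem:order}.
\end{proof}

In particular every equation of $\vdash$, being valid, is in $\vdash_\omega$, although the Kleene algebra axioms for star are not among the axioms of $\vdash_\omega$.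

\begin{proof}[Intersection cannot be omitted]
We show that the algebra $\mathcal A$ satisfies the restricted rule. Let $C$ be a context built from $+,\cdot,{}^\circ$, and fix a valuation of the variables in $\mathcal A$. The operations $\cup,\cdot,-$ are defined on all subsets of the plane, so we may write $C(W)$ for the set obtained by evaluating the side terms of $C$ in $\mathcal A$ and filling the hole with an arbitrary $W\subseteq\mathbb R^2$. The map $W\mapsto C(W)$ is a composite of maps of the forms
\[
F(W)=W\cup T,\qquad F(W)=W\cdot T,\qquad F(W)=-W
\]
with $T$ fixed. Each of them preserves unions of nonempty families, and so is monotone. Each satisfies $F(\overline W)\subseteq\overline{F(W)}$: the first because $\overline W\cup T\subseteq\overline{W\cup T}$, the other two by Lemma~\ref{lem:closure}. Both properties pass to composites, the second because $F(G(\overline W))\subseteq F(\overline{G(W)})\subseteq\overline{F(G(W))}$. Now let $X,U\in\mathcal A$ with $C(X^n)\subseteq U$ for all $n$. Since $U$ is closed,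
\[
C(X^*)=C\Bigl(\overline{\textstyle\bigcup_nX^n}\Bigr)\subseteq\overline{C\bigl(\textstyle\bigcup_nX^n\bigr)}=\overline{\textstyle\bigcup_nC(X^n)}\subseteq U .
\]
Therefore the set of equations that hold in $\mathcal A$ under all valuations is closed under the restricted rule. It contains all $e^n\le e^*$, because $X^n\subseteq X^*$. As $\mathcal A$ is a model, this set also contains the instances of $E$ and of the equational Kleene algebra axioms, and it is closed under equational reasoning and the Horn rules. It does not contain \eqref{eq:dagger}, by \eqref{eq:fails}.
\end{proof}

The argument breaks for $F(W)=W\cap T$, as it must: with $W=M(Q_1)$ and $T=-Q_\infty$ we have $F(\overline W)=L$ and $\overline{F(W)}=O$.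

\begin{thebibliography}{9}

\bibitem{source}
\emph{Automata for relation algebra and formal proofs},
\texttt{https://hal.archives-ouvertes.fr/tel-01445821/document}.

\end{thebibliography}
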